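\title{Very movable subvarieties need not have big classes}

\begin{abstract}
A smooth subvariety $Z$ of a smooth complex projective variety $Y$ is very movable if its deformations pass through a general point of $Y$ with a general tangent space. It has been conjectured that the class of such a $Z$ is big, that is, lies in the interior of the cone of effective cycles. We show that this fails for every dimension $d\ge 2$ and codimension $k\ge 3$ of $Z$; the smallest example is a plane in a $\mathbb P^3$-bundle over $\mathbb P^2$. For surfaces, bigness is not forced even by prescribing general jets of any fixed order at any fixed number of general points. The conjecture does hold for curves and for divisors. Codimension $2$ with $d\ge2$ is not decided here.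
\end{abstract}

\section{The question and the results}\label{sec:intro}

We work over $\mathbb C$. Varieties and subvarieties are irreducible and reduced. \emph{General} means in a nonempty Zariski open subset of an irreducible parameter space, and \emph{very general} means outside a countable union of proper closed subsets. Since $\mathbb C$ is uncountable, every nonempty open subset contains very general points.

Let $Y$ be a smooth projective variety and $0\le k\le\dim Y$. Let $A^{2k}(Y)\subset H^{2k}(Y,\mathbb R)$ be the real vector space spanned by the classes of algebraic cycles of codimension $k$, and let $\mathrm{Eff}^{2k}(Y)\subset A^{2k}(Y)$ be the convex cone generated by the classes of effective cycles $\sum n_iZ_i$, $n_i\ge0$. For a subvariety $Z\subset Y$ we write $d=\dim Z$ and $k=\operatorname{codim}Z$. A \emph{deformation} of $Z$ is a member of an irreducible component of the Hilbert scheme of $Y$ that contains the point defined by $Z$. All deformations of $Z$ have the class $[Z]$.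

\begin{definition}\label{def:main}
A class in $A^{2k}(Y)$ is \emph{big} if it lies in the interior of $\mathrm{Eff}^{2k}(Y)$. A smooth subvariety $Z\subset Y$ is \emph{very movable} if for a general point $y\in Y$ and a general subspace $W\subset T_yY$ of codimension $k$ there is a deformation $Z'$ of $Z$ that passes through $y$ with $T_yZ'=W$.
\end{definition}

The following conjecture is posed in \cite{problem}.

\begin{quote}
\textbf{Conjecture.} \emph{The class $[Z]\in A^{2k}(Y)$ of a very movable subvariety $Z\subset Y$ is big.}
\end{quote}

Bigness is tested against linear forms.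

\begin{lemma}\label{lem:dual}
A class $z\in\mathrm{Eff}^{2k}(Y)$ is big if and only if $\lambda(z)>0$ for every nonzero linear form $\lambda$ on $A^{2k}(Y)$ that is nonnegative on $\mathrm{Eff}^{2k}(Y)$.
\end{lemma}

\begin{proof}
Let $z$ be big and choose $w$ with $\lambda(w)>0$. For small $\varepsilon>0$ the class $z-\varepsilon w$ lies in the cone, so $\lambda(z)\ge\varepsilon\lambda(w)>0$. Conversely, let $z$ not be big. The cone spans $A^{2k}(Y)$, so it has interior points, and the supporting hyperplane theorem gives $\lambda\ne0$ with $\lambda(z)\le\lambda(w)$ for all $w$ in the cone. Taking $w=0$ and $w=2z$ gives $\lambda(z)=0$, and then $\lambda\ge0$ on the cone.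
\end{proof}

A class $\lambda\in H^{2d}(Y,\mathbb R)$ defines a linear form on $A^{2k}(Y)$ by the cup product; we write $\lambda\cdot S$ for its value on the class of a $d$-cycle $S$.

Two examples explain the conjecture. On $Y=\mathbb P^1\times\mathbb P^1$ the effective cone is the quadrant spanned by the two rulings. A ruling passes through every point, but always with the same tangent direction, and its class is on the boundary. The graphs of automorphisms of $\mathbb P^1$ pass through any point with any slope other than $0$ and $\infty$, and their class is interior. More generally, let $f\colon Y\to\mathbb P^N$ be a morphism whose image has dimension at least $d$, and let $\lambda$ be the pullback of the $d$-th power of the hyperplane class. Then $\lambda\cdot S\ge0$ for every $d$-dimensional subvariety $S$, with equality exactly when $f$ contracts $S$ to lower dimension. At a general point $y$ the differential of $f$ is injective on a general $d$-dimensional $W\subset T_yY$, so a deformation $Z'$ with $T_yZ'=W$ has a component that is not contracted, and $\lambda\cdot Z=\lambda\cdot Z'>0$. Forms that come from morphisms therefore never obstruct the bigness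 of a very movable class, and one would guess that no form does. The guess is wrong.

\begin{theorem}\label{thm:counter}
For all $d\ge2$ and $k\ge3$ there are a smooth projective variety $Y$ of dimension $d+k$, a smooth irreducible very movable $Z\subset Y$ of codimension $k$, and a class $\lambda\in H^{2d}(Y,\mathbb R)$ such that $\lambda\cdot S\ge0$ for all effective $d$-cycles $S$, $\lambda\ne0$ on $A^{2k}(Y)$, and $\lambda\cdot Z=0$. Hence $[Z]$ is not big. The required deformations of $Z$ are members of a smooth family over a connected base.
\end{theorem}

One may try to repair the conjecture by asking for more than a point and a tangent space. The \emph{$r$-jet} of a smooth surface germ $S\subset Y$ at $y$ is the subscheme of $S$ defined by $\mathfrak m_y^{r+1}$. In local coordinates in which $S$ is a graph $w=g(z_1,z_2)$, it is recorded by the Taylor polynomial of $g$ of degree $r$. The $1$-jets form the Grassmann bundle $\mathrm{Gr}(2,T_Y)$ of tangent planes, and the $r$-jets form a smooth variety $\mathcal J^r(Y)$ fibered over $\mathrm{Gr}(2,T_Y)$ in affine spaces, whose coordinates are the Taylor coefficients of degrees $2,\dots,r$.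

\begin{theorem}\label{thm:jets}
For all $m,r\ge1$ there are a smooth projective variety $Y$ and a smooth surface $Z\subset Y$ whose class is not big, such that for $m$ general points of $Y$ and general $r$-jets of surface germs at these points, some deformation of $Z$ has these $r$-jets.
\end{theorem}

In both theorems the deformations are fibers of a smooth family over an open subset of a vector space. The image of this base in the Hilbert scheme is irreducible and contains the point of $Z$, so these fibers are deformations in the sense fixed above.

\begin{theorem}\label{thm:positive}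
The conjecture holds if $d\le1$ or $k\le1$.
\end{theorem}

If $\dim Y\le3$, then $d\le1$ or $k\le1$, so the conjecture holds. In each dimension $n\ge5$ it fails, by Theorem~\ref{thm:counter} with $k=3$ and $d=n-3$. The case $k=2$, $d\ge2$ is not settled here.

The counterexample rests on two properties that behave in complementary ways in a family of varieties. Nonnegativity of a class on effective cycles passes from one special member to the very general member, because cycles specialize. Movability of a given family of subvarieties is an open condition, so it holds for the general member once it is verified in one case. We use projective bundles over $\mathbb P^2$ (Section~\ref{sec:bundles}). The special member is $\mathbf P(\operatorname{Sym}^pQ)$, where positivity comes from the flag variety (Section~\ref{sec:flag}) but the subvarieties do not move enough. Its very general deformation has both properties (Section~\ref{sec:steiner}). Sections~\ref{sec:counter}, \ref{sec:jets} and~\ref{sec:positive} prove the three theorems; the last one is independent of the others.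

\section{Sections of projective bundles}\label{sec:bundles}

For a vector bundle $N$ of rank $\rho$ on a smooth variety $X$, let $\pi\colon\mathbf P(N)\to X$ be the bundle of \emph{lines} in $N$, let $\mathcal O(-1)\subset\pi^*N$ be the tautological subbundle, and put $\zeta=c_1(\mathcal O(1))$ and $\mathcal Q=\pi^*N/\mathcal O(-1)$. The class $\zeta$ has degree $1$ on a line in a fiber. A section $\sigma$ of $\pi$ is the same as a line subbundle $\sigma^*\mathcal O(-1)\subset N$. The inclusion $\mathcal O(-1)\subset\pi^*N$ is a nowhere vanishing section of $\pi^*N\otimes\mathcal O(1)$, whose top Chern class therefore vanishes: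
\begin{equation}\label{eq:chern}
\zeta^\rho+c_1(N)\zeta^{\rho-1}+\dots+c_\rho(N)=0 .
\end{equation}

If a section $s$ of a bundle $E$ on $X$ vanishes at $x$, its class in $\mathfrak m_xE/\mathfrak m_x^2E$ is a linear map $ds_x\colon T_xX\to E_x$, the \emph{derivative} of $s$ at $x$. Its kernel is the Zariski tangent space at $x$ of the zero scheme of $s$.

\begin{lemma}\label{lem:bertini}
Let $X$ be a smooth projective variety, $E$ a bundle of rank $e$ on $X$, and $\mathbb S$ a finite-dimensional vector space with a linear map to $H^0(X,E)$ such that $\mathbb S\to E_x$ is onto for all $x$. Then $I=\{(x,s):s(x)=0\}\subset X\times\mathbb S$ is smooth and irreducible. The set $\mathbb S'$ of all $s$ such that $ds_x$ is onto at every zero $x$ of $s$ is open and dense in $\mathbb S$, and $I\to\mathbb S$ is smooth and projective over $\mathbb S'$. For $s\in\mathbb S'$ the zero scheme of $s$ is empty or smooth of pure codimension $e$; it is empty if $e>\dim X$.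
\end{lemma}

\begin{proof}
The set $I$ is the total space of the vector bundle $\ker(\mathbb S\otimes\mathcal O_X\to E)$. Its tangent space at $(x,s)$ consists of the pairs $(\theta,s')\in T_xX\oplus\mathbb S$ with $ds_x(\theta)+s'(x)=0$. The values $s'(x)$ fill $E_x$, so $I\to\mathbb S$ is submersive at $(x,s)$ exactly when $ds_x$ is onto. Thus $\mathbb S\setminus\mathbb S'$ is the set of critical values of $I\to\mathbb S$. It is closed because the map is proper, and it is not all of $\mathbb S$ by generic smoothness in characteristic $0$. The fibers of $I\to\mathbb S$ are the zero schemes.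
\end{proof}

Now let $X=\mathbb P^2$, let $h$ be the class of a line and also its pullback to any space over $\mathbb P^2$, and let $N$ have rank $p+1\ge3$ and be generated by a space of sections $\mathbb S$. By Lemma~\ref{lem:bertini} a general $s\in\mathbb S$ has no zero. It defines a surface $Z_s=\{[s(x)]\}\cong\mathbb P^2$ of codimension $p$ in $\mathbf P(N)$. On $Z_s$ the tautological bundle is trivialized by $s$, so $\zeta|_{Z_s}=0$ and the class $\zeta h$ kills $Z_s$. A counterexample with $d=2$ follows if $N$ meets two demands:
\begin{itemize}
\item[(A)] $\zeta h\cdot S\ge0$ for every surface $S\subset\mathbf P(N)$;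
\item[(B)] the surfaces $Z_s$ through a general point realize a general tangent plane.
\end{itemize}
The trivial bundle satisfies (A), since $\zeta$ and $h$ are then pullbacks of hyperplane classes, but there is only one $Z_s$ through each point.

The two demands pull in opposite directions. Let $K_x\subset\mathbb S$ be the space of sections vanishing at $x$. The sections with $s(x)\in\langle v\rangle$ form a space of dimension $\dim K_x+1$, proportional sections give the same surface, and the tangent planes at the point $(x,[v])$ form a Grassmannian of dimension $2p$. So (B) needs $\dim K_x\ge2p$: many sections. On the other hand (A) forces $H^0(N(-1))=0$. Indeed, a nonzero section of $N(-1)$, divided by the equation of the curve along which it vanishes, is a map $\mathcal O(e)\to N$ with $e\ge1$ and finitely many zeros. Let $S$ be the closure of the corresponding rational section of $\pi$. Over a general line the tautological bundle on $S$ is $\mathcal O(e)$, so $\zeta h\cdot S=-e<0$. Cokernels of matrices of linear forms,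
\[
0\to\mathcal O(-1)^a\to\mathcal O^b\to N\to0 ,
\]
have $b$ independent sections and pass this test, because $H^0(\mathcal O(-1))=0$ and $H^1(\mathcal O(-2))=0$ on $\mathbb P^2$. They are called Steiner bundles. The test is only necessary for (A), and we need a source of true positivity.

\section{The flag variety and symmetric powers}\label{sec:flag}

Let $V=\mathbb C^3$, let $\mathbb P^2$ be the space of lines in $V$, and let $Q=(V\otimes\mathcal O)/\mathcal O(-1)$, the smallest Steiner bundle ($a=1$, $b=3$). A line in $Q_x=V/x$ is a plane $\Pi$ with $x\subset\Pi\subset V$. So $\mathbb F=\mathbf P(Q)$ is the variety of flags $(x,\Pi)$, and it has a second projection $\check\pi$ to the dual plane $\check{\mathbb P}^2$ of all $\Pi$. Let $\zeta_Q$ be the class $\zeta$ of $\mathbb F$ and $\check h$ the pullback of the hyperplane class of $\check{\mathbb P}^2$.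

\begin{lemma}\label{lem:flag}
On $\mathbb F$ we have $\zeta_Qh=\check h^2$. Hence $\zeta_Qh\cdot S\ge0$ for every effective $2$-cycle $S$ on $\mathbb F$.
\end{lemma}

\begin{proof}
The hyperplane bundle of $\check{\mathbb P}^2$ has fiber $\det\Pi^*$ at $\Pi$. The tautological bundle of $\mathbf P(Q)$ has fiber $\Pi/x$, and $\det\Pi=x\otimes(\Pi/x)$, so $\check h=h+\zeta_Q$. Since $c(Q)=(1-h)^{-1}=1+h+h^2$, relation~\eqref{eq:chern} reads $\zeta_Q^2+h\zeta_Q+h^2=0$. Therefore $\check h^2=\zeta_Q^2+2h\zeta_Q+h^2=h\zeta_Q$. For a surface $S$, the number $\check h^2\cdot S$ is the degree of $S\to\check{\mathbb P}^2$, or $0$ if this map is not dominant.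
\end{proof}

\begin{example}\label{ex:flag}
The inequality is not a formal consequence of positivity of the two factors. On a fiber $C$ of $\check\pi$ we have $\check h\cdot C=0$ and $h\cdot C=1$, so $\zeta_Q\cdot C=-1$. For $0\ne s\in V$, viewed as a section of $Q$, the flags with $s(x)\in\Pi/x$ are those with $s\in\Pi$. They form the preimage $Z_s$ of a line in $\check{\mathbb P}^2$, and $\zeta_Qh\cdot Z_s=\check h^3=0$. So $[Z_s]$ is not big. But $Z_s$ is a union of fibers of $\check\pi$, so its tangent planes always contain a fixed direction, and there is no contradiction with the conjecture. Here $\zeta_Qh$ is a form that comes from a morphism, as in Section~\ref{sec:intro}.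
\end{example}

To gain sections and moduli we pass to symmetric powers. A point of $\mathbf P(\operatorname{Sym}^pQ)$ is a point $x$ of the plane with an unordered $p$-tuple of lines through $x$, and ordering the lines reduces the inequality to the flag variety.

\begin{proposition}\label{prop:sym}
For $p\ge1$ we have $\zeta h\cdot S\ge0$ for every effective $2$-cycle $S$ on $\mathbf P(\operatorname{Sym}^pQ)$.
\end{proposition}

\begin{proof}
Let $\mathbb F^{(p)}=\mathbb F\times_{\mathbb P^2}\dots\times_{\mathbb P^2}\mathbb F$ ($p$ factors) with projections $\mathrm{pr}_i$, and let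
\[
\mu\colon\mathbb F^{(p)}\to\mathbf P(\operatorname{Sym}^pQ),\qquad([q_1],\dots,[q_p])\mapsto[q_1\cdots q_p].
\]
Because $Q$ has rank $2$, every element of $\operatorname{Sym}^pQ_x$ is a binary form and factors into linear forms, uniquely up to order and scalars. So $\mu$ is surjective with finite fibers, and it is proper, hence finite. The line spanned by $q_1\cdots q_p$ is the tensor product of the lines spanned by the $q_i$, so $\mu^*\zeta=\sum_i\mathrm{pr}_i^*\zeta_Q$. We may assume that $S$ is a surface. Choose a surface $S'\subset\mathbb F^{(p)}$ with $\mu(S')=S$. The class $h$ on $\mathbb F^{(p)}$ equals $\mathrm{pr}_i^*h$ for every $i$, so the projection formula gives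
\[
\deg(S'/S)\;\zeta h\cdot S=\mu^*(\zeta h)\cdot S'=\sum_i\zeta_Qh\cdot\mathrm{pr}_{i*}S' .
\]
Each $\mathrm{pr}_{i*}S'$ is an effective $2$-cycle, possibly $0$, so each term is nonnegative by Lemma~\ref{lem:flag}.
\end{proof}

\section{Steiner bundles deforming $\operatorname{Sym}^pQ$}\label{sec:steiner}

For $0\ne e\in V$ we have $\operatorname{Sym}^p(V/\langle e\rangle)=\operatorname{Sym}^pV/e\cdot\operatorname{Sym}^{p-1}V$, and multiplication by $e$ is injective. Multiplication by the tautological vector thus gives a sequence that is exact on every fiber:
\begin{equation}\label{eq:sym}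
0\to\operatorname{Sym}^{p-1}V\otimes\mathcal O(-1)\to\operatorname{Sym}^pV\otimes\mathcal O\to\operatorname{Sym}^pQ\to0 .
\end{equation}
So $\operatorname{Sym}^pQ$ is a Steiner bundle with
\[
a=\tfrac{p(p+1)}2,\qquad b=\tfrac{(p+1)(p+2)}2,\qquad b-a=p+1,
\]
and we can deform it by deforming the matrix. Fix $p\ge3$ and these $a,b$. Let $\mathbb M=\operatorname{Hom}(\mathbb C^a,\mathbb C^b)\otimes V^*$. An element $M=x_0M_0+x_1M_1+x_2M_2$, with $x_i$ coordinates on $V$ and $M_i$ constant matrices, is a map $\mathbb C^a\otimes\mathcal O(-1)\to\mathbb C^b\otimes\mathcal O$. Let $U\subset\mathbb M$ be the set of $M$ that are injective at every point of $\mathbb P^2$; it is open because $\mathbb P^2$ is complete. For $M\in U$ let $N_M=\operatorname{coker}M$, a bundle of rank $p+1$ generated by $\mathbb C^b$, and let $P_M=\mathbf P(N_M)$, a smooth projective variety of dimension $p+2$. By~\eqref{eq:sym} there is $M_{\mathrm{sym}}\in U$ with cokernel $\operatorname{Sym}^pQ$. In particular $U$ is nonempty, hence irreducible and dense in $\mathbb M$.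

\subsection*{Positivity for very general $M$}

On a general $P_M$ there is no map like $\mu$ to explain positivity. Instead we specialize each surface to $P_{M_{\mathrm{sym}}}$. This is possible only for surfaces that deform along with $M$, and excluding the others costs countably many closed subsets of $U$.

\begin{proposition}\label{prop:A}
For very general $M\in U$ we have $\zeta h\cdot S\ge0$ for every surface $S\subset P_M$.
\end{proposition}

\begin{proof}
The $P_M$ are the fibers of a projective morphism $\mathcal P\to U$, namely the projective bundle of the universal cokernel on $U\times\mathbb P^2$, and $\mathcal O(1)$ and $\pi^*\mathcal O_{\mathbb P^2}(1)$ are restrictions of line bundles $\mathcal L_1,\mathcal L_2$ on $\mathcal P$. The relative Hilbert scheme of $2$-dimensional subschemes of the fibers is a countable disjoint union of schemes projective over $U$, one for each Hilbert polynomial. So it has countably many irreducible components $\mathcal H_i$, each proper over $U$. The image of $\mathcal H_i$ in $U$ is closed, so it is $U$ or a proper closed subset. Let $M$ lie outside all the images that are proper subsets.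

Let $S\subset P_M$ be a surface. Its point lies in some $\mathcal H_i$, which then surjects onto $U$. So $\mathcal H_i$ contains a point over $M_{\mathrm{sym}}$, that is, a $2$-dimensional subscheme $S_0\subset\mathbf P(\operatorname{Sym}^pQ)$. For a projective scheme $S'$ of dimension $2$ with line bundles $\mathcal L_1,\mathcal L_2$, the function $\chi(S',\mathcal L_1^{i}\otimes\mathcal L_2^{j})$ is a polynomial in $(i,j)$ in which the coefficient of $ij$ is $c_1(\mathcal L_1)c_1(\mathcal L_2)\cdot[S']$. Here $[S']$ is the sum of the $2$-dimensional components with their multiplicities, an effective cycle. The universal subscheme is flat and proper over the connected scheme $\mathcal H_i$, so these Euler characteristics are the same for $S$ and $S_0$. Hence $\zeta h\cdot S=\zeta h\cdot[S_0]\ge0$ by Proposition~\ref{prop:sym}.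
\end{proof}

\subsection*{First derivatives for general $M$}

For $M\in U$ and $x\in\mathbb P^2$ let $K_x=\ker(\mathbb C^b\to N_{M,x})$, of dimension $a$. Elements of $K_x$ are sections vanishing at $x$, so the derivative defines $\delta_x\colon K_x\to\operatorname{Hom}(T_x\mathbb P^2,N_{M,x})$. For $0\ne v\in N_{M,x}$ let
\[
\bar\delta_{x,v}\colon K_x\to\operatorname{Hom}\bigl(T_x\mathbb P^2,N_{M,x}/\langle v\rangle\bigr)
\]
be the induced map. Adding an element of $K_x$ to $s$ keeps the point $[s(x)]$ and tilts the tangent plane of $Z_s$; we will see in Section~\ref{sec:counter} that surjectivity of $\bar\delta_{x,v}$ gives (B).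

Take $x=[1:0:0]$ and affine coordinates $z_i=x_i/x_0$. Then $K_x=\operatorname{im}M_0$ and $N_{M,x}=\operatorname{coker}M_0$. For $w\in\mathbb C^a$ the relation $(M_0+z_1M_1+z_2M_2)w=0$ holds in $N_M$, so the section $M_0w$ equals $-(z_1M_1+z_2M_2)w$, and
\begin{equation}\label{eq:delta}
\delta_x(M_0w)=-\bigl(dz_1\otimes M_1w+dz_2\otimes M_2w\bigr)\bmod\operatorname{im}M_0 .
\end{equation}

\begin{example}\label{ex:symfails}
For $M_{\mathrm{sym}}$ the matrix $M_i$ is multiplication by the basis vector $e_i$ of $V$. If $w=e_0w'$, then $M_iw=e_0e_iw'\in\operatorname{im}M_0$. So $\delta_x$ factors through $\operatorname{Sym}^{p-1}Q_x$ and has rank at most $p$, while the target of $\bar\delta_{x,v}$ has dimension $2p$. The coordinates were arbitrary, so $\bar\delta_{x,v}$ is nowhere surjective on $\mathbf P(\operatorname{Sym}^pQ)$. This is why the matrix must be deformed.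
\end{example}

\begin{proposition}\label{prop:B}
For general $M\in U$ and general $(x,[v])\in P_M$, the map $\bar\delta_{x,v}$ is surjective.
\end{proposition}

\begin{proof}
Keep $x=[1:0:0]$. Consider the pairs $(M,\tilde v)\in\mathbb M\times\mathbb C^b$ such that $M_0$ is injective, $\tilde v\notin\operatorname{im}M_0$, and the map
\[
\mathbb C^a\to\bigl(\mathbb C^b/(\operatorname{im}M_0+\langle\tilde v\rangle)\bigr)^{2},\qquad w\mapsto(M_1w,M_2w)
\]
is onto. These are maximal rank conditions, so the pairs form an open set, and its projection to $\mathbb M$ is open. The set is nonempty. Let $M_0$ be the inclusion of the first $a$ coordinates and $\tilde v$ the last basis vector. The target then has dimension $2p$, the matrices $M_1,M_2$ are free, and $2p\le p(p+1)/2=a$ because $p\ge3$. This $M$ need not lie in $U$, but $\mathbb M$ is irreducible, so the open projection meets $U$ in a dense open set. By~\eqref{eq:delta}, for $M$ in this set $\bar\delta_{x,v}$ is onto at one point of $P_M$. The maps $\bar\delta_{x,v}$ form a homomorphism of vector bundles on the irreducible variety $P_M$, so they are onto on a dense open subset.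
\end{proof}

The inequality $a\ge2p$ is the count of Section~\ref{sec:bundles}. For $p=2$ it reads $3\ge4$ and fails, which is why this family does not reach codimension $2$.

\section{Proof of Theorem~\ref{thm:counter}}\label{sec:counter}

Let $p=k\ge3$ and $d\ge2$. Fix $M\in U$ satisfying Propositions~\ref{prop:A} and~\ref{prop:B}, and write $N=N_M$, $P=P_M$. For $d>2$ the product of $Z_s$ with $\mathbb P^{d-2}$ has the right dimension, but its tangent spaces always contain those of the second factor. We therefore let the section depend linearly on the point of $\mathbb P^{d-2}$. Put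
\[
Y=P\times\mathbb P^{d-2},\qquad B=\mathbb P^2\times\mathbb P^{d-2},\qquad\mathbb S=\mathbb C^b\otimes H^0(\mathbb P^{d-2},\mathcal O(1)),
\]
so that $\dim Y=d+p$, $\dim B=d$, and $Y\to B$ is a $\mathbb P^p$-bundle. For $d=2$ the second factor is a point and $\mathbb S=\mathbb C^b$. An element $s\in\mathbb S$ gives a section of $N\boxtimes\mathcal O(1)$ on $B$, with zero scheme $\Delta_s$, and a section $\bar s$ of the rank $p$ bundle $\mathcal Q\boxtimes\mathcal O(1)$ on $Y$, with zero scheme $Z_s$. As a set,
\[
Z_s=\{(x,[v],t):s(x,t)\in\langle v\rangle\},
\]
and $Z_s$ maps onto $B$, so it is never empty.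

\subsection*{The family}

Both bundles are generated by $\mathbb S$. Let $\mathbb S^\circ\subset\mathbb S$ be the intersection of the two dense open sets given by Lemma~\ref{lem:bertini}. Let $s\in\mathbb S^\circ$. Then $Z_s$ is smooth of pure dimension $d$, and $\Delta_s$ is empty or of pure dimension $d-p-1$. Over $B\setminus\Delta_s$, the reduced scheme $Z_s$ is the image of the section $(x,t)\mapsto[s(x,t)]$, which is irreducible. Over $\Delta_s$ the fibers of $Z_s$ are $\mathbb P^p$, so this part has dimension at most $d-1$ and contains no component of $Z_s$. Hence $Z_s$ is irreducible. By Lemma~\ref{lem:bertini} the $Z_s$, $s\in\mathbb S^\circ$, form a smooth family over the connected base $\mathbb S^\circ$. Fix $s_0\in\mathbb S^\circ$ and let $Z=Z_{s_0}$.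

\subsection*{The class $[Z]$ is not big}

Let $\tau$ be the hyperplane class of $\mathbb P^{d-2}$ and $\lambda=\zeta h\tau^{d-2}\in H^{2d}(Y,\mathbb R)$. The class $\tau^{d-2}$ is that of a slice $P\times\{t\}$. For a subvariety $S\subset Y$ of dimension $d$ and general $t$, the product $[S]\cdot\tau^{d-2}$ is represented by the fiber $S_t$ of $S\to\mathbb P^{d-2}$, which is an effective $2$-cycle on $P$, or $0$ if $S$ does not dominate $\mathbb P^{d-2}$. So $\lambda\cdot S=\zeta h\cdot S_t$.

First, $\lambda\cdot S\ge0$ by Proposition~\ref{prop:A}.

Second, $\lambda\cdot Z=0$. Since $\dim\Delta_{s_0}\le d-p-1<d-2$, the set $\Delta_{s_0}$ does not dominate $\mathbb P^{d-2}$. For general $t$ the section $s_0(\cdot,t)$ of $N$ has no zero, and $Z_t$ is the image of $\sigma\colon\mathbb P^2\to P$, $x\mapsto[s_0(x,t)]$. The section trivializes $\sigma^*\mathcal O(-1)$, so $\sigma^*\zeta=0$ and $\zeta h\cdot Z_t=0$.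

Third, $\lambda\ne0$ on $A^{2k}(Y)$. Let $L\subset\mathbb P^2$ be a line. The bundle $N|_L$ is a sum of line bundles, so it has a rank $2$ subbundle $N'$. On the ruled surface $R=\mathbf P(N')\subset P$ the class $h$ restricts to a fiber of $R\to L$, a line in a fiber of $\pi$. So $\lambda\cdot(R\times\mathbb P^{d-2})=\zeta h\cdot R=1$.

By Lemma~\ref{lem:dual}, $[Z]$ is not big.

\subsection*{The subvariety $Z$ is very movable}

Let $y=(x,[v],t)\in Y$ with $\bar\delta_{x,v}$ surjective; such $y$ form a dense open subset by Proposition~\ref{prop:B}. Trivialize the fiber of $\mathcal O(1)$ at $t$, and let $\mathbb S_y=\{s\in\mathbb S:y\in Z_s\}$. For $s\in\mathbb S_y$ write $s(x,t)=c(s)\,v$. We determine which maps $T_yY\to N_x/\langle v\rangle$ occur as $d\bar s_y$. Let $T^{\mathrm{vert}}=\operatorname{Hom}(\langle v\rangle,N_x/\langle v\rangle)$ be the kernel of $T_yY\to T_{(x,t)}B$; it has dimension $p$.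
\begin{itemize}
\item[(a)] \emph{For $\varphi\in T^{\mathrm{vert}}$ we have $d\bar s_y(\varphi)=-c(s)\varphi(v)$.} Choose $v'\in N_x$ lifting $\varphi(v)$. At the point $[v+\varepsilon v']$ of the fiber, $\bar s$ is the class of $c(s)v$ modulo $v+\varepsilon v'$, which is the class of $-c(s)\varepsilon v'$.
\item[(b)] \emph{The maps $d\bar s_y$ with $c(s)=0$ are exactly the maps that vanish on $T^{\mathrm{vert}}$.} If $s(x,t)=0$, then $d\bar s_y$ is the composite of $T_yY\to T_{(x,t)}B$, the derivative $ds_{(x,t)}$, and $N_x\to N_x/\langle v\rangle$. We must obtain every map on $T_{(x,t)}B=T_x\mathbb P^2\oplus T_t\mathbb P^{d-2}$. Let $\ell$ be a linear form on $\mathbb P^{d-2}$. For $s=\kappa\otimes\ell$ with $\kappa\in K_x$ and $\ell(t)=1$, the product rule gives $\delta_x(\kappa)$ on $T_x\mathbb P^2$ and $0$ on $T_t\mathbb P^{d-2}$; these give all of $\operatorname{Hom}(T_x\mathbb P^2,N_x/\langle v\rangle)$ because $\bar\delta_{x,v}$ is onto. For $s=n\otimes\ell$ with $n\in\mathbb C^b$ and $\ell(t)=0$, it gives $0$ on $T_x\mathbb P^2$ and $d\ell_t\otimes n(x)$ on $T_t\mathbb P^{d-2}$; these span $\operatorname{Hom}(T_t\mathbb P^{d-2},N_x/\langle v\rangle)$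 because the $d\ell_t$ fill the cotangent space and the $n(x)$ fill $N_x$.
\item[(c)] \emph{There is $s_1\in\mathbb S_y$ with $c(s_1)=1$}, because $\mathbb S$ generates $N\boxtimes\mathcal O(1)$.
\end{itemize}
Let $W\subset T_yY$ be a complement of $T^{\mathrm{vert}}$; a general subspace of codimension $p$ is one. Let $\delta_W\colon T_yY\to N_x/\langle v\rangle$ be the map that is $0$ on $W$ and $\varphi\mapsto-\varphi(v)$ on $T^{\mathrm{vert}}$. It is surjective with kernel $W$. By (a), $\delta_W-d(\bar s_1)_y$ vanishes on $T^{\mathrm{vert}}$, so by (b) it equals $d(\bar s_2)_y$ for some $s_2$ with $c(s_2)=0$. Then $s=s_1+s_2$ has $d\bar s_y=\delta_W$, and $Z_s$ is smooth at $y$ with tangent space $W$.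

This $s$ may lie outside $\mathbb S^\circ$, and a density argument corrects that. Let $I=\{(y,s):s\in\mathbb S_y\}$, irreducible by Lemma~\ref{lem:bertini}, and let $I'\subset I$ be the open set where $d\bar s_y$ is onto. We have shown that the morphism $I'\to\mathrm{Gr}(d,T_Y)$, $(y,s)\mapsto(y,\ker d\bar s_y)$, to the Grassmann bundle of $d$-dimensional tangent subspaces is dominant. The open subset $I^\circ=\{(y,s)\in I:s\in\mathbb S^\circ\}$ lies in $I'$ and is nonempty, hence dense. Its image is dense and constructible, so it contains a dense open set $\Omega$. For general $y$ the fiber $\Omega_y$ is a nonempty open subset of $\mathrm{Gr}(d,T_yY)$, and for $W\in\Omega_y$ there is $s\in\mathbb S^\circ$ with $y\in Z_s$ and $T_yZ_s=W$. Since $Z_s$ is a deformation of $Z$, the subvariety $Z$ is very movable. This proves Theorem~\ref{thm:counter}.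

\begin{example}\label{ex:smallest}
For $d=2$, $k=3$ take $0\to\mathcal O(-1)^6\to\mathcal O^{10}\to N\to0$ very general. Then $Y=\mathbf P(N)$ has dimension $5$ and $Z=\{[s(x)]\}\cong\mathbb P^2$. The count is tight: $\bar\delta_{x,v}$ is a surjection between spaces of dimension $6$, hence an isomorphism. So the section $s$ with $c(s)=1$ and $d\bar s_y=\delta_W$ is unique, and exactly one of the planes $Z_s$, $s\in\mathbb S^\circ$, passes through a general point with a general tangent plane.
\end{example}

\section{Jets of higher order: proof of Theorem~\ref{thm:jets}}\label{sec:jets}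

Let $D_r=\binom{r+2}2$, the length of the $r$-th infinitesimal neighborhood $\xi_x=\operatorname{Spec}\mathcal O_{\mathbb P^2,x}/\mathfrak m_x^{r+1}$ of a point of the plane. For distinct points $x_1,\dots,x_m$ let $\xi$ be the union of the $\xi_{x_i}$, of length $mD_r$. The space $N\otimes\mathcal O_\xi$ of $r$-jets of sections of $N$ at these points has dimension $(p+1)mD_r$. The number $b$ of sections is quadratic in $p$, so for large $p$ there is room to prescribe all these jets. Choose $p$ with $p+2\ge2mD_r$. Then $p\ge4$ and $b\ge(p+1)mD_r$.

\begin{proposition}\label{prop:jets}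
For general $M\in U$ and general $x_1,\dots,x_m\in\mathbb P^2$, the map $\mathbb C^b\to N_M\otimes\mathcal O_\xi$ is onto.
\end{proposition}

As in Proposition~\ref{prop:B} it is enough to find one matrix, which may degenerate away from $\xi$. We choose it so that the cokernel splits near $\xi$ into line bundles on which the generators act as reciprocals of linear functions. Let $z=(z_1,z_2)$ be affine coordinates, and for $\alpha\in\mathbb C^2$ let $l_\alpha=1+\alpha_1z_1+\alpha_2z_2$.

\begin{lemma}\label{lem:span}
Let $x_1,\dots,x_m\in\mathbb C^2\setminus\{0\}$ be distinct. The functions $1/l_\alpha$, where $\alpha$ runs over all points with $l_\alpha(x_i)\ne0$ for all $i$, span $\mathcal O_\xi$.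
\end{lemma}

For $m=r=1$ the value and the two first derivatives of $1/l_\alpha$ at $x_1$ are proportional to $(l_\alpha(x_1),-\alpha_1,-\alpha_2)$. These are three linearly independent functions of $\alpha$, so the vectors span $\mathbb C^3$. In general we compare poles in $\alpha$.

\begin{proof}
Suppose a nonzero linear form $\Phi$ on $\mathcal O_\xi$ kills all $1/l_\alpha$. Write $\Phi=\sum_i\sum_{|\gamma|\le r}c_{i\gamma}\,\partial^\gamma|_{x_i}$, and put $L_i(\alpha)=l_\alpha(x_i)$. Differentiating $1/l_\alpha$ gives an identity of rational functions of $\alpha$:
\[
0=\Phi(1/l_\alpha)=\sum_i\sum_{|\gamma|\le r}c_{i\gamma}\,(-1)^{|\gamma|}\,|\gamma|!\;\alpha_1^{\gamma_1}\alpha_2^{\gamma_2}\,L_i(\alpha)^{-|\gamma|-1}.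
\]
Each $L_i$ is nonconstant because $x_i\ne0$, so $\{L_i=0\}$ is a line in the $\alpha$-plane. These lines miss the origin, since $L_i(0)=1$, and they are distinct, since the $x_i$ are. Choose $i$ with some $c_{i\gamma}\ne0$, and let $r'$ be the largest $|\gamma|$ with $c_{i\gamma}\ne0$. Multiply the identity by $L_i^{r'+1}$ and restrict it to the points of $\{L_i=0\}$ that lie on no other line. The terms at $x_j$ with $j\ne i$, and the terms at $x_i$ with $|\gamma|<r'$, keep a positive power of $L_i$ and vanish. So the homogeneous polynomial $\sum_{|\gamma|=r'}c_{i\gamma}\alpha_1^{\gamma_1}\alpha_2^{\gamma_2}$ vanishes on the line $\{L_i=0\}$. It then vanishes on the cone over this line, which is dense in the plane. So it is zero, contrary to the choice of $r'$.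
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:jets}]
Fix points $x_i$ as in Lemma~\ref{lem:span}. For $M\in\mathbb M$, the map $\mathbb C^b\to(\operatorname{coker}M)\otimes\mathcal O_\xi$ is onto if and only if
\[
\mathbb C^b\oplus(\mathbb C^a\otimes\mathcal O_\xi)\to\mathbb C^b\otimes\mathcal O_\xi,\qquad(n,w)\mapsto n+Mw
\]
is onto, which is an open condition on $M$. We exhibit one such $M$.

Write $b=b_1+\dots+b_{p+1}$ with all $b_j\ge mD_r$; then $a=\sum_j(b_j-1)$. Let $M$ be block diagonal, where the $j$-th block has generators $f_0,\dots,f_{b_j-1}$ and the $b_j-1$ relations $l_0f_0-l_if_i$, $i\ge1$. By Lemma~\ref{lem:span} we can choose the $l_i$ among the $l_\alpha$, nonzero at all the points, such that $1/l_0,\dots,1/l_{b_j-1}$ span $\mathcal O_\xi$. Near $\xi$ all $l_i$ are invertible, so the cokernel of the block is free of rank one on $u=l_0f_0$, and $f_i=u/l_i$ for all $i\ge0$. The image of $\mathbb C^{b_j}$ is therefore all of $\mathcal O_\xi u$. Summing over the blocks, $M$ satisfies the condition. (It is not in $U$: where $l_1=l_2=0$, two relations coincide.)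

Since $\mathbb M$ is irreducible, the condition holds on a dense open subset of $U$. For $M$ in it, the maps $\mathbb C^b\to N_M\otimes\mathcal O_\xi$ form a homomorphism of vector bundles on the irreducible variety of $m$-tuples of distinct points. It is onto at one tuple, hence at a general one.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:jets}]
Choose $M\in U$ satisfying Propositions~\ref{prop:A} and~\ref{prop:jets}, and use the construction of Section~\ref{sec:counter} with $d=2$: $Y=P_M$, $\mathbb S=\mathbb C^b$, $Z=Z_{s_0}$ with $s_0\in\mathbb S^\circ$. The sections in $\mathbb S^\circ$ have no zeros, and the $Z_s$, $s\in\mathbb S^\circ$, are deformations of $Z\cong\mathbb P^2$. The proof that $[Z]$ is not big used only Proposition~\ref{prop:A}.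

Let $G\subset\mathbb C^b\times(\mathbb P^2)^m$ be the open set of $(s,x_1,\dots,x_m)$ with distinct $x_i$ and $s(x_i)\ne0$. Let $g\colon G\to\mathcal J^r(Y)^m$ be the morphism that records the $r$-jets at the points $[s(x_i)]$ of the local section $x\mapsto[s(x)]$. We show that $g$ is dominant. The jets whose tangent plane is transverse to the fiber of $\pi$ form a dense open subset of $\mathcal J^r(Y)$. A surface germ with such a jet $\eta$ at a point over $x$ maps isomorphically to the germ of $\mathbb P^2$ at $x$, so $\eta$ is a section of $\pi$ over $\xi_x$, that is, a line subbundle of $N|_{\xi_x}$. A line bundle on $\xi_x$ is trivial, so it is generated by an element $\nu\in N\otimes\mathcal O_{\xi_x}$ that is nonzero at $x$. Given transverse jets $\eta_i$ over a tuple $(x_i)$ as in Proposition~\ref{prop:jets}, choose $s\in\mathbb C^b$ mapping to $(\nu_1,\dots,\nu_m)$. Then $g(s,x_1,\dots,x_m)=(\eta_1,\dots,\eta_m)$. Such tuples of jets are dense, so $g$ is dominant. It stays dominant on the dense open subset of the irreducible variety $G$ where $s\in\mathbb S^\circ$, and the image of this subset is constructible, so it contains a dense open subset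 of $\mathcal J^r(Y)^m$.
\end{proof}

\section{Curves and divisors: proof of Theorem~\ref{thm:positive}}\label{sec:positive}

The notation of Sections~\ref{sec:bundles}--\ref{sec:jets} is no longer in force. Let $n=\dim Y$ and let $Z\subset Y$ be very movable. If $d=0$ or $k=0$, then $A^{2k}(Y)$ is the line spanned by $[Z]$, the cone is the half-line $\mathbb R_{\ge0}[Z]$, and $[Z]$ is big. These are the only cases for $n\le1$, so let $n\ge2$. We first replace the definition by one good family.

\begin{lemma}\label{lem:family}
There is a smooth irreducible locally closed subvariety $\mathcal H$ of the Hilbert scheme of $Y$ whose members $Z_b$, $b\in\mathcal H$, are smooth irreducible of class $[Z]$, such that the universal family $\mathcal Z\subset\mathcal H\times Y$ is smooth and irreducible and the Gauss map $g\colon\mathcal Z\to\mathrm{Gr}(d,T_Y)$, $(b,y)\mapsto(y,T_yZ_b)$, is dominant.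
\end{lemma}

\begin{proof}
Let $\mathcal H'$ be one of the finitely many irreducible components through the point of $Z$, with its reduced structure, and let $\mathcal Z'\to\mathcal H'$ be the universal family. In a flat proper family, the smooth fibers with $h^0(\mathcal O)=1$ form an open set. This set contains $Z$, so the smooth points of $\mathcal H'$ with smooth irreducible member form a dense open subset $\mathcal H$. The family $\mathcal Z$ over $\mathcal H$ is smooth with irreducible fibers, so it is smooth and irreducible. It is dense in $\mathcal Z'$ because the flat map $\mathcal Z'\to\mathcal H'$ is open. So $\mathcal Z'$ is irreducible, and by flatness all fibers have pure dimension $d$. A member whose tangent space at $y$ has dimension $d$ is therefore smooth at $y$, and all pairs $(y,W)$ realized by members of $\mathcal H'$ lie in the image of the Gauss map $g'$ on the smooth locus of $\mathcal Z'\to\mathcal H'$. By hypothesis the union of these finitely many images is dense in the irreducible variety $\mathrm{Gr}(d,T_Y)$. So $g'$ is dominant for one $\mathcal H'$, and it stays dominant on the dense open subset $\mathcal Z$.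
\end{proof}

\subsection*{Curves}

Let $d=1$. We recall three standard facts about a smooth projective variety $X$ of dimension $n\ge2$ with an ample class $H$.
\begin{itemize}
\item[(i)] \emph{Hodge index theorem.} The form $(\alpha,\beta)\mapsto\alpha\beta H^{n-2}$ on $A^2(X)$ is negative definite on the hyperplane $\{\alpha H^{n-1}=0\}$. So $\alpha H^{n-1}=0$ and $\alpha^2H^{n-2}\ge0$ imply $\alpha=0$. Since $H^n>0$, the form is nondegenerate.
\item[(ii)] \emph{The pairing $A^2(X)\times A^{2n-2}(X)\to\mathbb R$ is perfect.} By the hard Lefschetz theorem the class of a curve is $H^{n-2}\alpha$ for a unique rational class $\alpha$ of type $(1,1)$, and $\alpha\in A^2(X)$ by the Lefschetz $(1,1)$ theorem. So $H^{n-2}\colon A^2(X)\to A^{2n-2}(X)$ is an isomorphism, and it turns the pairing into the form in (i).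
\item[(iii)] A class $D\in A^2(X)$ is \emph{nef} if $D\cdot C\ge0$ for all curves $C$. Then $D^2H^{n-2}\ge0$, and pullbacks of $D$ are nef.
\end{itemize}
By Lemma~\ref{lem:dual} and (ii), it suffices to show that \emph{a nef class $D\in A^2(Y)$ with $D\cdot Z=0$ is zero}. The idea is that $D$ has degree $0$ on all members through a fixed point $y$. On a surface swept out by such members, $D$ must be a multiple of the fiber, and the section contracted to $y$ forces the multiple to be $0$. On $\mathbb P^1\times\mathbb P^1$ the argument cannot start for a ruling, because only one member passes through $y$.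

\emph{Step 1: the members through a general point cover $Y$.} The image of $g$ contains a dense open set. So for general $y$ the tangent directions at $y$ of the members through $y$ are dense in $\mathbf P(T_yY)$. Let $\mathcal M$ be an irreducible component of $\{b\in\mathcal H:y\in Z_b\}$ for which the directions are still dense, let $\mathcal C\to\mathcal M$ be the restricted family, and let $\mathrm{ev}\colon\mathcal C\to Y$ be the projection. Suppose $\mathrm{ev}$ is not dominant. Then some $0\ne F\in\mathcal O_{Y,y}$ vanishes on all $Z_b$, $b\in\mathcal M$. The lowest-degree term of the Taylor series of $F$ is a nonzero form on $T_yY$ that vanishes on the tangent line of every smooth curve through $y$ on which $F=0$. This contradicts density. So the image of $\mathrm{ev}$ contains a dense open set $Y^\circ$. This step is the only use of the hypothesis on tangent directions.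

\emph{Step 2: a surface with two sections.} Let $\Gamma\subset Y$ be an irreducible curve meeting $Y^\circ$. Some component of $\mathrm{ev}^{-1}(\Gamma)$ dominates $\Gamma$. Two of its points with different images lie on an irreducible curve in that component, and this curve dominates $\Gamma$. Its normalization $C^\circ$ comes with maps $t\mapsto b(t)\in\mathcal M$ and $t\mapsto\gamma(t)\in\Gamma\cap Z_{b(t)}$, the second nonconstant. Let $S^\circ=\{(t,y'):y'\in Z_{b(t)}\}\subset C^\circ\times Y$ be the pullback of $\mathcal C$, a smooth irreducible surface, closed in $C^\circ\times Y$. Let $C$ be the smooth projective model of $C^\circ$, and let $S$ be a resolution of the closure of $S^\circ$ in $C\times Y$ that is an isomorphism over $S^\circ$. We have projections $q\colon S\to C$ and $\nu\colon S\to Y$. The fiber of $q$ over $t\in C^\circ$ maps isomorphically onto $Z_{b(t)}$; let $f$ be its class. Let $\sigma_y,\sigma_\Gamma\subset S$ be the closures of the sections $t\mapsto(t,y)$ and $t\mapsto(t,\gamma(t))$. Then $f^2=0$, $f\cdot\sigma_y=1$, $\nu_*\sigma_y=0$, and $\nu_*\sigma_\Gamma=e\,\Gamma$ with $e=\deg\gamma\ge1$.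

\emph{Step 3: $D\cdot\Gamma=0$.} Let $E=\nu^*D$. It is nef, so $E^2\ge0$, and $E\cdot f=D\cdot Z=0$. Let $H_S$ be ample on $S$. Since $f\cdot H_S>0$, there is $c\in\mathbb R$ with $(E-cf)\cdot H_S=0$. Also $(E-cf)^2=E^2\ge0$. By (i), $E=cf$. Then $c=E\cdot\sigma_y=D\cdot\nu_*\sigma_y=0$, so $E=0$ and $e\,D\cdot\Gamma=E\cdot\sigma_\Gamma=0$.

\emph{Step 4.} Let $H$ be very ample on $Y$ and let $\Gamma$ be the intersection of $n-1$ general members of $|H|$. It is irreducible by Bertini's theorem and meets $Y^\circ$. So $DH^{n-1}=0$, while $D^2H^{n-2}\ge0$ by (iii). By (i), $D=0$. This proves the case $d=1$.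

\subsection*{Divisors}

Let $k=1$. If all $Z_b$ lay in one linear system, then its members through a general point would have tangent hyperplanes in general position, and the system would define a map that is immersive at that point. The difficulty is that the line bundle $\mathcal O(Z_b)$ may vary with $b$. We absorb the variation by adding $m-1$ further members that stay away from the point.

The divisor $\mathcal Z$ on the smooth variety $\mathcal H\times Y$ is Cartier, so it defines a morphism $u\colon\mathcal H\to\operatorname{Pic}(Y)$, $b\mapsto\mathcal O(Z_b)$. The components of $\operatorname{Pic}(Y)$ are translates of the abelian variety $\operatorname{Pic}^0(Y)$. Let $u_m\colon\mathcal H^m\to\operatorname{Pic}(Y)$, $u_m(b_1,\dots,b_m)=\sum u(b_i)$, and let $\rho_m$ be the dimension of the closure of its image. The image of $u_m$ contains a translate of the image of $u_{m-1}$, so $\rho_{m-1}\le\rho_m\le\dim\operatorname{Pic}^0(Y)$. Choose $m\ge2$ with $\rho_m=\rho_{m-1}=:\rho$. In characteristic $0$ the differential of a morphism of smooth varieties has, on a dense open set, rank equal to the dimension of the closure of the image. Also $\dim\mathcal H\ge n>0$,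 because $g$ is dominant and so $\dim\mathcal H+n-1\ge2n-1$. Hence a general point $(b_1,b')\in\mathcal H\times\mathcal H^{m-1}$, $b'=(b_2,\dots,b_m)$, has the following properties:
\begin{itemize}
\item[(1)] $du_m$ has constant rank $\rho$ near $(b_1,b')$, and $du_{m-1}$ has rank $\rho$ at $b'$;
\item[(2)] $b_j\ne b_1$ for $j\ge2$;
\item[(3)] $g$ is submersive at $(b_1,y)$ for general $y\in Z_{b_1}$.
\end{itemize}
For (3), the dense open set of $\mathcal Z$ where $g$ is submersive has dense open image in $\mathcal H$, and $Z_{b_1}$ is irreducible.

Let $\mathcal L=u_m(b_1,b')$. We work in the classical topology. By (1) and the constant rank theorem, $u_m$ maps a neighborhood of $(b_1,b')$ onto a $\rho$-dimensional complex submanifold $\Lambda$. The restriction of $u_m$ to $\{b_1\}\times\mathcal H^{m-1}$ is a translate of $u_{m-1}$, so it is a submersion onto $\Lambda$ at $b'$. The implicit function theorem gives a holomorphic map $c\mapsto c'(c)$ near $b_1$ with $c'(b_1)=b'$ and $u_m(c,c'(c))=\mathcal L$. That is,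
\[
D_c:=Z_c+\sum_{j\ge2}Z_{c'_j(c)}\in|\mathcal L|\qquad\text{for all $c$ near $b_1$.}
\]

By (2), the $Z_{b_j}$, $j\ge2$, are irreducible divisors different from $Z_{b_1}$, since distinct points of the Hilbert scheme are distinct subschemes. Choose $y_0\in Z_{b_1}$ as in (3) and on no $Z_{b_j}$, $j\ge2$. As $\mathcal Z$ is closed in $\mathcal H\times Y$, for $c$ near $b_1$ the point $y_0$ lies on no $Z_{c'_j(c)}$, so $D_c$ coincides with $Z_c$ near $y_0$. Let $s_c$ be a section of $\mathcal L$ with divisor $D_c$.

The closed subvariety $\{c\in\mathcal H:y_0\in Z_c\}$ misses $b_2$, so it has no interior points. Thus $s_c(y_0)\ne0$ for some $c$ near $b_1$; call this section $s_0$. A submersion is open, so by (3) every hyperplane $W\subset T_{y_0}Y$ close to $T_{y_0}Z_{b_1}$ equals $T_{y_0}Z_c$ for some $c$ near $b_1$ with $y_0\in Z_c$. Since $Z_c$ is smooth, $d(s_c)_{y_0}$ is nonzero with kernel $W$. These derivatives, with their multiples, contain a nonempty open cone in $T_{y_0}^*Y\otimes\mathcal L_{y_0}$, so they span it. Choose $s_1,\dots,s_n$ among them with independent derivatives. The map $(s_1/s_0,\dots,s_n/s_0)$ is a local isomorphism to $\mathbb C^n$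 at $y_0$, so these $n$ functions are algebraically independent. The monomials of degree $j$ in $s_0,\dots,s_n$ are then linearly independent, and $h^0(\mathcal L^j)\ge\binom{j+n}n$: the line bundle $\mathcal L$ is big.

Kodaira's lemma finishes the proof. Let $H$ be a very ample divisor. Since $h^0(\mathcal L^j|_H)=O(j^{n-1})$, the sequence $0\to\mathcal L^j(-H)\to\mathcal L^j\to\mathcal L^j|_H\to0$ gives a nonzero section of $\mathcal L^j(-H)$ for large $j$. So $jm[Z]=j\,c_1(\mathcal L)=[H]+[E]$ with $E$ effective. The class $[H]$ is big: if $D_1,\dots,D_q$ are divisors whose classes form a basis of $A^2(Y)$, then $iH\pm D_l$ is very ample, hence effective, for large $i$, and the convex hull of the classes $[H]\pm[D_l]/i$ is a neighborhood of $[H]$ inside $\mathrm{Eff}^2(Y)$. Translating this neighborhood by $[E]$ keeps it in the cone. Hence $jm[Z]$ is big, and so is $[Z]$. This proves the case $k=1$ and completes the proof of Theorem~\ref{thm:positive}.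

\begin{thebibliography}{1}

\bibitem{problem}
\texttt{http://www.seminariomatematico.polito.it/rendiconti/69-2/149.pdf}

\end{thebibliography}
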